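# Bounded exponentials and spectral radii of multiplications: a characterization of non-commutative JB$^*$-algebras up to renorming

All algebras are over $\mathbb C$ and need not be associative. A **complete normed algebra** is a Banach space $A$ with a bilinear product such that $\|ab\|\le\|a\|\|b\|$. An involution $*$ is conjugate-linear with $(ab)^*=b^*a^*$ and $a^{**}=a$; it is not assumed continuous. We write $H(A,*)=\{h\in A:h^*=h\}$, and
$$E(A)=\{(\exp-1)(ih):h\in H(A,*)\},\qquad (\exp-1)(ih)=\sum_{n\ge1}\frac{(ih)^n}{n!}.$$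
Also $\mathfrak r(a)=\lim_n\|a^n\|^{1/n}$, and $\mathfrak r(T)$ is the usual spectral radius of an operator $T$.

## 1. Commutative associative algebras with bounded exponentials

When can a Banach $*$-algebra be renormed, equivalently, so that it becomes a C$^*$-algebra? In a C$^*$-algebra the elements $\exp(ih)$, $h=h^*$, are unitary, so $E(A)$ is bounded. For commutative associative algebras this necessary condition is sufficient, and the proof is short.

One tool is needed. An operator $S$ on a Banach space is **hermitian** if $\|\exp(itS)\|=1$ for all $t\in\mathbb R$. On a Hilbert space these are the self-adjoint operators. A theorem of Sinclair says that a hermitian operator satisfies $\|S\|=\mathfrak r(S)$.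

**Lemma 1.1.** *Let $C$ be a commutative associative Banach algebra with unit, $\|1\|=1$, and let $h\in C$ satisfy $\|\exp(ith)\|\le M$ for all $t\in\mathbb R$. Then the spectrum of $h$ in $C$ is real, and $\|h\|\le M\,\mathfrak r(h)$.*

*Proof.* If $\lambda$ is in the spectrum of $h$, then $e^{it\lambda}$ is in the spectrum of $\exp(ith)$, so $|e^{it\lambda}|\le M$ for all $t\in\mathbb R$. This forces $\lambda\in\mathbb R$. Put $|x|'=\sup_{t\in\mathbb R}\|\exp(ith)x\|$. Then $\|x\|\le|x|'\le M\|x\|$, and multiplication by any $\exp(ith)$ is a $|\cdot|'$-isometry. So multiplication by $h$ is hermitian on $(C,|\cdot|')$. Its spectral radius is $\mathfrak r(h)$, hence by Sinclair's theorem its $|\cdot|'$-norm is $\mathfrak r(h)$, and $\|h\|\le|h\cdot1|'\le\mathfrak r(h)|1|'\le M\,\mathfrak r(h)$. $\square$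

**Proposition 1.2.** *Let $A$ be a complete normed commutative associative $*$-algebra with $E(A)$ bounded. Then $\mathfrak r$ is a norm on $A$, equivalent to the given one, and $(A,\mathfrak r)$ is a C$^*$-algebra.*

*Proof.* Let $\tilde A=\mathbb C1\oplus A$ with $\|\lambda+a\|=|\lambda|+\|a\|$ and the natural involution. Since $\exp(i(\lambda+h))=e^{i\lambda}(1+(\exp-1)(ih))$ for $\lambda\in\mathbb R$ and $h\in H(A,*)$, there is $M$ with $\|\exp(ih)\|\le M$ for all $h\in H(\tilde A,*)$. By Lemma 1.1 every character $\varphi$ of $\tilde A$ is real on $H(\tilde A,*)$, so $\varphi(a^*)=\overline{\varphi(a)}$. Gelfand theory gives $\mathfrak r(a)=\max_\varphi|\varphi(a)|$. Thus $\mathfrak r$ is a submultiplicative seminorm, $\mathfrak r(a^*)=\mathfrak r(a)$ and $\mathfrak r(aa^*)=\mathfrak r(a)^2$. Write $a=p+iq$ with $p,q$ self-adjoint. Then $\mathfrak r(p),\mathfrak r(q)\le\mathfrak r(a)$, and Lemma 1.1 gives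
$$\mathfrak r(a)\le\|a\|\le\|p\|+\|q\|\le M(\mathfrak r(p)+\mathfrak r(q))\le2M\,\mathfrak r(a).$$
So $\mathfrak r$ is an equivalent norm on $\tilde A$, and we restrict it to $A$. $\square$

In this case $\mathfrak r(L_h)\le\mathfrak r(h)$ holds for the multiplication operator $L_h(x)=hx$ automatically, because $\|L_h^n\|=\|L_{h^n}\|\le\|h^n\|$.

What changes when the product is neither commutative nor associative? Two things break. First, there are no characters of the whole algebra, so nothing says that $\mathfrak r$ is subadditive even on self-adjoint elements. Second, and worse, $E(A)$ involves only powers of single elements. Powers are computed by the symmetrized product $\frac12(ab+ba)$, so a bound on $E(A)$ says nothing about the commutator $ab-ba$. A condition on multiplication operators must be added. Sections 2 and 3 make this precise.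

## 2. Non-commutative Jordan algebras, mutations, and the statements

**Definition.** A *non-commutative Jordan algebra* satisfies the flexible identity $(ab)a=a(ba)$ and the Jordan identity $(a^2b)a=a^2(ba)$. A *non-commutative Jordan $*$-algebra* is one with an involution as above. A commutative one is a *Jordan algebra*.

Every associative algebra is an example. In a non-commutative Jordan algebra each element generates an associative subalgebra (power-associativity), so $a^n$ and $\exp$ make sense. We use the notation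
$$x\circ y=\tfrac12(xy+yx),\quad [x,y]=xy-yx,\quad (x,y,z)=(xy)z-x(yz),$$
$$L_x(y)=xy,\quad R_x(y)=yx,\quad T_x(y)=x\circ y,\quad D_x(y)=[x,y],$$
so that $L_x=T_x+\frac12D_x$ and $R_x=T_x-\frac12D_x$. The algebra $A^+$ is the space $A$ with product $\circ$.

**Definition.** For $s\in\mathbb R$ the *$s$-mutation* $A^{(s)}$ is the $*$-vector space $A$ with product $x\circ y+\frac s2[x,y]$.

Thus $A^{(1)}=A$ and $A^{(0)}=A^+$, while $A^{(-1)}$ is $A$ with reversed product. Section 4 shows that mutations of non-commutative Jordan $*$-algebras are again such.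

**Definition.** Put $U_a(b)=a(ab+ba)-a^2b$. A *non-commutative JB$^*$-algebra* is a complete normed non-commutative Jordan $*$-algebra with $\|U_a(a^*)\|=\|a\|^3$ for all $a$; if it is commutative it is called a *JB$^*$-algebra*. We say that $A$ is a non-commutative JB$^*$-algebra *in an equivalent norm* if it has an equivalent algebra norm making it one.

In an associative algebra $U_a(b)=aba$. In a C$^*$-algebra $\|aa^*a\|^2=\|(a^*a)^3\|=\|a\|^6$, so C$^*$-algebras are examples.

**Definition.** An element $a$ is *normal* if the $*$-subalgebra generated by $a$ is commutative and associative.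

For matrices this means $aa^*=a^*a$. Every $h\in H(A,*)$ is normal, because the $*$-subalgebra it generates is the subalgebra it generates, and $A$ is power-associative.

We take the following from the source of the problem. Fact (K1): if $A$ is a non-commutative JB$^*$-algebra in an equivalent norm, then $E(A)$ is bounded. Fact (K2): in that case also $\mathfrak r(L_a)=\mathfrak r(R_a)=\mathfrak r(a)$ for every normal $a$. The conjecture in "Non-Associative Normed Algebras" is that, conversely, a complete normed non-commutative Jordan $*$-algebra with these two properties is a non-commutative JB$^*$-algebra in an equivalent norm. This is true, and the theorem we prove asks for less.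

**Theorem 1.** *Let $A$ be a complete normed non-commutative Jordan complex $*$-algebra such that $E(A)$ is bounded and $\mathfrak r(L_h)\le\mathfrak r(h)$ for every $h\in H(A,*)$. Then $A$ is a non-commutative JB$^*$-algebra in an equivalent norm.*

Since self-adjoint elements are normal, Theorem 1 contains the "if" direction of the conjecture.

Let $\tilde A=\mathbb C1\oplus A$ with $\|\lambda+a\|=|\lambda|+\|a\|$ and the natural involution; we do this even if $A$ already has a unit. For $h\in H(A,*)$ let $\sigma(h)$ be its spectrum in the closed subalgebra of $\tilde A$ generated by $1,h$.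

**Theorem 2.** *Let $A$ be a complete normed non-commutative Jordan $*$-algebra with $E(A)$ bounded, and put*
$$\kappa(A)=\sup\{\mathfrak r([h,\cdot\,])/\operatorname{diam}\sigma(h):0\ne h\in H(A,*)\}\qquad(\sup\emptyset=0).$$
*Then $\kappa(A)<\infty$, and for $s\in\mathbb R$ the mutation $A^{(s)}$ is a non-commutative JB$^*$-algebra in an equivalent norm iff $|s|\kappa(A)\le1$. In particular $A$ is one iff $\mathfrak r([h,\cdot\,])\le\operatorname{diam}\sigma(h)$ for all $h\in H(A,*)$. The algebras with $E(A)$ bounded are, up to equivalent renorming, exactly the mutations $B^{(t)}$ $(t\in\mathbb R)$ of non-commutative JB$^*$-algebras $B$. The constant $1$ in "$\mathfrak r(L_h)\le1\cdot\mathfrak r(h)$" in Theorem 1 cannot be replaced by any $C>1$.*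

## 3. Mutations of $M_2(\mathbb C)$ by hand

Let $A=M_2(\mathbb C)^{(t)}$, that is, $a\cdot b=\frac{1+t}2ab+\frac{1-t}2ba$. Powers, involution and topology are those of $M_2(\mathbb C)$ for every $t$, so $E(A)$ is bounded for every $t$. Let $h=\operatorname{diag}(s_1,s_2)$ be real. On matrix units
$$T_he_{ij}=\tfrac12(s_i+s_j)e_{ij},\qquad D_he_{ij}=t(s_i-s_j)e_{ij},\qquad L_he_{ij}=\Big(\tfrac{1+t}2s_i+\tfrac{1-t}2s_j\Big)e_{ij}.\tag{3.1}$$
After unitary conjugation, the eigenvalues are of this form for every self-adjoint $h$. If $|t|\le1$, the eigenvalues of $L_h$ are convex combinations of eigenvalues of $h$, and $\mathfrak r(L_h)\le\mathfrak r(h)$. If $t>1$, then $h=\operatorname{diag}(1,-1)$ has $\mathfrak r(L_h)=t>1=\mathfrak r(h)$. By (K2) such an $A$ is not a non-commutative JB$^*$-algebra in any equivalent norm, although $E(A)$ is bounded.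

Formula (3.1) shows what to look for in general. Each joint spectral value of $(T_h,D_h)$ involves two points $\alpha,\beta$ of the spectrum of $h$ and one number $c$ (here $c=t$), and the hypothesis on $\mathfrak r(L_h)$ should amount to $|c|\le1$. Section 7 proves this. It then remains to turn $|c|\le1$ into a norm inequality for products of arbitrary elements, which is where the real difficulty lies.

## 4. Consequences of the flexible and Jordan identities

**Facts recalled from Jordan theory** (Jacobson; Hanche-Olsen–Størmer, Ch. 2). In a unital Jordan algebra put $U_x=2T_x^2-T_{x^2}$ and $U_{x,y}=T_xT_y+T_yT_x-T_{x\circ y}$. The latter is bilinear and symmetric, $U_{x,x}=U_x$, and $U_{1,x}=T_x$. An element $x$ is *invertible* iff $U_x$ is bijective. Then $x^{-1}=U_x^{-1}x$ is the unique $y$ with $x\circ y=1$, $x^2\circ y=x$, and $U_{x^{-1}}=U_x^{-1}$. Further: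

- (J1) $U_{U_xy}=U_xU_yU_x$, so $U_xy$ is invertible if $x,y$ are.
- (J2) $T_{x^3}=3T_{x^2}T_x-2T_x^3$, and every $T_{x^n}$ is a polynomial in the commuting operators $T_x,T_{x^2}$.
- (J3) (Macdonald) $U_pU_q=U_{pq}$ for polynomials $p,q$ in one element $x$.

For $M_n(\mathbb C)^+$ we have $U_xb=xbx$, which is bijective in $b$ iff $x$ is an invertible matrix.

Flexibility says $(a,b,a)=0$; linearized, $(x,y,z)+(z,y,x)=0$.

**Step 4.1: adjoining a unit.** We check that $\tilde A$ is still a complete normed non-commutative Jordan $*$-algebra. An associator with a scalar entry vanishes, so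
$$(a+\lambda,b+\mu,a+\lambda)=(a,b,a),\qquad((a+\lambda)^2,b+\mu,a+\lambda)=(a^2,b,a)+2\lambda(a,b,a),$$
and both vanish. The norm is submultiplicative by direct expansion.

**Step 4.2: commutators are derivations of the symmetrized product.** This is the link between $D$ and $T$. In a flexible algebra, expanding $[a,bc+cb]-2[a,b]\circ c-2b\circ[a,c]$ and grouping the twelve terms gives
$$-\{(a,b,c)+(c,b,a)\}-\{(a,c,b)+(b,c,a)\}+\{(b,a,c)+(c,a,b)\}=0.$$
So $D_a$ is a derivation of $\circ$, that is,
$$[D_a,T_b]=T_{[a,b]}.\tag{4.1}$$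
Since $[f\circ g,x]=-D_x(f\circ g)=-(D_xf)\circ g-f\circ D_xg$, we also get
$$D_{f\circ g}=T_fD_g+T_gD_f.\tag{4.2}$$

**Step 4.3: $A^+$ is Jordan, and mutations stay in the class.** By (4.1), $[D_a,T_a]=T_{[a,a]}=0$, and $[D_a,T_{a^2}]=T_{[a,a^2]}=0$ because $[a,a^2]=-(a,a,a)=0$. By (4.2), $D_{a^2}=2T_aD_a$, so $[T_a,D_{a^2}]=0=[D_a,D_{a^2}]$. Hence for every $s$
$$\big[T_a-\tfrac s2D_a,\;T_a+\tfrac s2D_a\big]=0,\qquad\big[T_a-\tfrac s2D_a,\;T_{a^2}+\tfrac s2D_{a^2}\big]=[T_a,T_{a^2}].$$
The operators $T_a\pm\frac s2D_a$ are the left and right multiplications of $A^{(s)}$, and squares in $A^{(s)}$ and $A$ coincide. The flexible identity of $A^{(s)}$ is the vanishing of the first commutator, and its Jordan identity is the vanishing of the second. For $s=1$ the Jordan identity of $A$ is $[R_a,L_{a^2}]=0$, so $[T_a,T_{a^2}]=0$, i.e. $A^+$ is Jordan. Then both commutators vanish for every $s$. As $s$ is real, $*$ is an involution of $A^{(s)}$.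

From now on $J:=\tilde A^+$. It is a complete normed unital Jordan $*$-algebra with the same powers as $\tilde A$.

**Step 4.4: the two $U$-operators agree.** The identity in the definition of a non-commutative JB$^*$-algebra will be inherited from $A^+$. Indeed
$$\big(a(ab+ba)-a^2b\big)-\big(2a\circ(a\circ b)-a^2\circ b\big)=-\tfrac12\{(a,a,b)+(b,a,a)\}-\tfrac12(a,b,a)=0.$$

**Step 4.5: exponentials.** In a complete normed unital Jordan algebra,
$$U_{\exp x}=\exp(2T_x).\tag{4.3}$$
By (J3) and continuity, $t\mapsto U_{\exp(tx)}$ is a norm-continuous one-parameter group. Its generator is read off from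
$$U_{\exp(tx)}=2T_{\exp(tx)}^2-T_{\exp(2tx)}=2I+4tT_x-(I+2tT_x)+O(t^2)=I+2tT_x+O(t^2).$$

**Step 4.6: inversion is continuous** on the set $\operatorname{Inv}$ of invertible elements of such an algebra, since $x^{-1}=U_x^{-1}x$ and both $x\mapsto U_x$ and operator inversion are continuous.

**Step 4.7: an invertible element and its inverse generate an associative algebra.** We need this to work with unitaries. Let $y=x^{-1}$. Polarizing (J1) gives $U_{U_xz,U_xw}=U_xU_{z,w}U_x$. With $z=y$, $w=1$ we have $U_xy=x$ and $U_x1=x^2$, so $U_{x,x^2}=U_xT_yU_x$. On the other hand, by (J2),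
$$U_{x,x^2}=2T_xT_{x^2}-T_{x^3}=2T_x^3-T_xT_{x^2}=T_xU_x=U_xT_x.$$
Cancelling $U_x$ on the left, $T_yU_x=T_x$, so $T_y=T_xU_x^{-1}$. Hence $T_y$ commutes with $T_x$, with $U_x$, with $T_{x^2}=2T_x^2-U_x$, and so with every $T_{x^m}$. For $m\ge1$, $y\circ x^m=T_yT_x^{m-1}x=T_x^{m-1}(y\circ x)=x^{m-1}$. Therefore $x^m\circ y^n=T_{x^m}T_y^n1=T_y^nx^m$, which is $x^{m-n}$ if $m\ge n$ and $y^{n-m}$ if $n\ge m$. With $x^{-n}:=y^n$ this says $x^j\circ x^k=x^{j+k}$ for all $j,k\in\mathbb Z$, and the span of these powers is an associative subalgebra.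

## 5. The spectral radius is a JB-norm on the self-adjoint part

In this section only the boundedness of $E(A)$ is used. A **JB-algebra** is a real Jordan algebra that is complete in a norm with $\|a\circ b\|\le\|a\|\|b\|$, $\|a^2\|=\|a\|^2$ and $\|a^2\|\le\|a^2+b^2\|$; its positive cone is the set of squares. The Hermitian matrices with operator norm are an example. We use:

- (W1) (Wright, Michigan Math. J. 24 (1977)) The complexification of a unital JB-algebra $H$ is a JB$^*$-algebra, with isometric involution, in a norm extending that of $H$.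
- (W2) (Hanche-Olsen–Størmer, 3.3.6; Alfsen–Shultz–Størmer) In a JB-algebra, $p\ge0$ implies $U_yp\ge0$.

Let $H=H(J,*)=\mathbb R1+H(A,*)$. As in Proposition 1.2, there is $M$ with $\|\exp(ih)\|\le M$ for all $h\in H$. For $h\in H$ let $C(h)$ be the closed subalgebra of $J$ generated by $1,h$. It is a commutative associative Banach algebra, on which the products of $J$ and of $\tilde A$ agree. Let $\sigma(h)$ be the spectrum of $h$ in $C(h)$.

The aim is to show that $\mathfrak r$ is a norm on $H$. Without characters, subadditivity will come from convexity of the cone of elements with nonnegative spectrum, and this convexity from a connectedness argument.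

**Step 5.1: one element.** Lemma 1.1 in $C(h)$ gives $\sigma(h)\subset\mathbb R$ and $\|h\|\le M\,\mathfrak r(h)$.

**Step 5.2: invertibility in $J$ and in $C(h)$ agree.** The spectrum must be visible from $J$, so that elements from different $C(h)$ can be compared. *For $\lambda\in\mathbb R$, $h-\lambda$ is invertible in $J$ iff $\lambda\notin\sigma(h)$.* By (J3) and continuity, $U_pU_q=U_{pq}$ for $p,q\in C(h)$. So if $p\in C(h)$ has an inverse $q$ in $C(h)$, then $U_pU_q=I=U_qU_p$, $p$ is invertible in $J$, and $U_pq=p^2q=p$ shows $p^{-1}=q$. Conversely let $h-\lambda$ be invertible in $J$. For real $\varepsilon\ne0$, $h-\lambda+i\varepsilon$ is invertible in $C(h)$ because $\sigma(h)$ is real. By Step 4.6 the inverses, which lie in $C(h)$, converge to $(h-\lambda)^{-1}$ as $\varepsilon\to0$. As $C(h)$ is closed, $(h-\lambda)^{-1}\in C(h)$.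

Consequently, for $g\in C(h)\cap H$, $\sigma(g)$ equals the spectrum of $g$ in $C(h)$. The latter is contained in $\sigma(g)$ since $C(g)\subset C(h)$. If $\lambda\in\sigma(g)$, then $\lambda$ is real and $g-\lambda$ is not invertible in $J$, hence not in $C(h)$. In particular $\sigma(h^2)=\{\lambda^2:\lambda\in\sigma(h)\}$.

**Step 5.3: $*$ is continuous and $H$ is closed.** Let $a_n\to0$ and $a_n^*\to b$. Then $a_n+a_n^*\in H$ converges to $b$, and $i(a_n^*-a_n)\in H$ converges to $ib$. As $\exp$ is continuous, $\|\exp(itb)\|\le M$ and $\|\exp(-tb)\|\le M$ for all $t\in\mathbb R$, whence $\|\exp(zb)\|\le M^2$ for all $z\in\mathbb C$. By Liouville's theorem $\exp(zb)$ is constant in $z$, so $b=0$. The closed graph theorem gives continuity.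

**Step 5.4: $\mathfrak r$ is continuous on $H$.** Step 5.1 for $h^n$ gives $M^{-1/n}\|h^n\|^{1/n}\le\mathfrak r(h)\le\|h^n\|^{1/n}$. The two outer terms differ by at most $(1-M^{-1/n})\|h\|$. So $\mathfrak r$ is a limit of continuous functions, uniform on bounded sets.

**Step 5.5: two sets.** Let $P=\{h\in H:\sigma(h)\subset[0,\infty)\}$ and $\Omega=\{h\in H:\sigma(h)\subset(0,\infty)\}$. We need that *$\Omega$ is open and closed in $H\cap\operatorname{Inv}(J)$*. First, $P$ is closed: since $\sigma(h)\subset[-\|h\|,\|h\|]$, we have $h\in P$ iff $\mathfrak r(\|h\|1-h)\le\|h\|$, a closed condition by Step 5.4. By Step 5.2, $\Omega=P\cap\operatorname{Inv}(J)$, so $\Omega$ is closed in $H\cap\operatorname{Inv}(J)$. Next, $\Omega$ is open in $H$: if $\sigma(h)\subset[2\varepsilon,s]$ with $\varepsilon>0$, then $\mathfrak r(s-h)\le s-2\varepsilon$, so $\mathfrak r(s-k)<s-\varepsilon$ for $k$ near $h$, which forces $\sigma(k)\subset(\varepsilon,\infty)$.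

**Step 5.6: $a,b\in\Omega$ implies $U_ab\in\Omega$.** Put $a_t=(1-t)1+ta$, $0\le t\le1$. Then $a_t\in\Omega$, and $t\mapsto U_{a_t}b$ is a continuous path in $H$, inside $\operatorname{Inv}(J)$ by (J1), starting at $b\in\Omega$. Since $\Omega$ is open and closed in $H\cap\operatorname{Inv}(J)$, the path stays in $\Omega$.

**Step 5.7: $\Omega+\Omega\subset\Omega$.** Let $a,b\in\Omega$ and $s=\mathfrak r(a)$. Then $\sigma(a)\subset(0,s]$, so $\mathfrak r(1-a/s)<1$. The binomial series for $\sqrt s\,(1-(1-a/s))^{1/2}$ has real coefficients and converges to some $c\in C(a)\cap H$ with $c^2=a$ and $\sigma(c)\subset(0,\infty)$. By uniqueness of inverses $c^{-1}\in H$, and $c^{-1}\in C(a)$ has positive spectrum, so $c^{-1}\in\Omega$. Since $U_c1=c^2=a$ and $U_cU_{c^{-1}}=I$,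
$$a+b=U_c\big(1+U_{c^{-1}}b\big).$$
By Step 5.6, $U_{c^{-1}}b\in\Omega$. Then $1+U_{c^{-1}}b\in\Omega$, and Step 5.6 again gives $a+b\in\Omega$.

**Step 5.8: the JB-norm.** If $h,k\in P$, then $h+\varepsilon1,k+\varepsilon1\in\Omega$ for $\varepsilon>0$. Letting $\varepsilon\to0$ in their sum, $h+k\in P$. So $P$ is a closed convex cone, and we write $x\le y$ for $y-x\in P$. Since $\mathfrak r(h)\le s$ iff $s1\pm h\in P$, $\mathfrak r$ is subadditive on $H$. By Step 5.1 it is a norm on $H$, equivalent to $\|\cdot\|$. If $0\le x\le y$, then $\mathfrak r(y)1-x=(\mathfrak r(y)1-y)+(y-x)\in P$ and $\mathfrak r(y)1+x\in P$, so $\mathfrak r(x)\le\mathfrak r(y)$. Now the axioms follow. First, $\mathfrak r(h^2)=\mathfrak r(h)^2$. Squares lie in $P$ by Step 5.2, so $0\le a^2\le a^2+b^2$ and $\mathfrak r(a^2)\le\mathfrak r(a^2+b^2)$. If $\mathfrak r(a),\mathfrak r(b)\le1$, then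
$$a\circ b=\Big(\frac{a+b}2\Big)^2-\Big(\frac{a-b}2\Big)^2$$
is a difference of two elements between $0$ and $1$, so $1\pm a\circ b\in P$ and $\mathfrak r(a\circ b)\le1$.

Thus $(H,\mathfrak r)$ is a unital JB-algebra. Its positive cone is $P$. Squares lie in $P$, as noted. Conversely let $h\in P$. For real polynomials $p$, $\mathfrak r(p(h))=\max_{\sigma(h)}|p|$, so by Weierstrass the closure of $\{p(h)\}$ in $H$ is isometrically isomorphic to the real algebra $C_{\mathbb R}(\sigma(h))$, where the function $\lambda$ is the square of $\sqrt\lambda$.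

By (W1), $J=H+iH$ is a JB$^*$-algebra in a norm $|\cdot|$ with $|h|=\mathfrak r(h)$ on $H$ and isometric $*$. It is equivalent to $\|\cdot\|$. Writing $x=p+iq$ with $p,q\in H$, we have $|x|\le\|p\|+\|q\|\le K'\|x\|$ for some $K'$ by Step 5.3, and $\|x\|\le M(|p|+|q|)\le2M|x|$ by Step 5.1. Finally, $A^+$ is a closed $*$-subalgebra of $J$, hence a JB$^*$-algebra under $|\cdot|$.

*From now on all norms, operator norms and numerical ranges refer to $|\cdot|$.* Spectral radii are unaffected. The product $\circ$ is contractive. The product of $\tilde A$ is continuous, but not yet known to be contractive; that is what remains to be proved.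

## 6. States, unitaries and hermitian multiplications

**Facts recalled on numerical ranges** (Bonsall–Duncan; Sinclair). For a bounded operator $S\in BL(X)$ on a Banach space $X$ let $V(S)=\{F(S):F\in BL(X)^*,\ \|F\|=F(I)=1\}$. Then $\sigma(S)\subset V(S)$, $V(S+S')\subset V(S)+V(S')$, and $\sup\operatorname{Re}V(S)=\lim_{t\to0^+}(\|I+tS\|-1)/t$. The operator $S$ is hermitian iff $V(S)\subset\mathbb R$, and then $V(S)=\operatorname{co}\sigma(S)$ and $\|S\|=\mathfrak r(S)$.

A *unitary* of $J$ is an invertible $u$ with $u^{-1}=u^*$. We also use: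

- (W3) (Wright–Youngson, 1977) The closed unit ball of a unital JB$^*$-algebra is the closed convex hull of its unitaries.

**Step 6.1: functional calculus and states.** For $h\in H$, $C(h)$ is $*$-invariant, commutative and associative, and $U_a(a^*)=aa^*a$ there. From $|a|^3=|aa^*a|\le|a||aa^*|$ and $|aa^*|\le|a|^2$ we get $|aa^*|=|a|^2$. So $C(h)$ is a commutative C$^*$-algebra, $C(h)\cong C(\sigma(h))$. By Step 4.7 the same argument applies to the closed subalgebra generated by $1,u,u^*$ for $u$ unitary.

A *state* is $\chi\in J^*$ with $\|\chi\|=\chi(1)=1$. For $J=M_n(\mathbb C)^+$ an example is $x\mapsto\langle x\xi,\xi\rangle$ with $\|\xi\|=1$. Restricting states to $C(h)$, we see that states are real on $H$ and $\ge0$ on $P$. Extending evaluations at points of $\sigma(h)$ by Hahn–Banach, $|h|=\max_\chi|\chi(h)|$ for $h\in H$. Finally,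
$$\chi(x)\ge0\ \text{for all states }\chi\quad\Longrightarrow\quad x\in P.\tag{6.1}$$
Write $x=p+iq$ with $p,q\in H$. Then $\chi(q)=0$ for all $\chi$, so $q=0$, and the extended evaluations at points of $\sigma(p)$ are $\ge0$ at $p$, so $p\in P$.

**Step 6.2: the closed unit ball of $J$ is the closed convex hull of $\exp(iH)$.** We improve (W3) to exponentials, because only for these do we have the rotations of Step 6.3. Elements of $\exp(iH)$ have norm $1$ by Step 6.1. By (W3) it suffices to treat $s=\rho u$, $u$ unitary, $0<\rho<1$. In the commutative C$^*$-algebra generated by $1,u,u^*$ the function $F(z)=(z+s)(1+zs^*)^{-1}$ is holomorphic on $|z|<1/\rho$ with $F(0)=s$. At $z=e^{i\theta}$ we have $F(e^{i\theta})=e^{i\theta}w(w^*)^{-1}$ with $w=1+e^{-i\theta}s$, whose Gelfand transform has positive real part. So $F(e^{i\theta})=\exp(ih_\theta)$ with $h_\theta=\theta1+2\operatorname{Arg}(w)\in H$. By the mean value property $s=\frac1{2\pi}\int_0^{2\pi}\exp(ih_\theta)\,d\theta$, a limit of convex combinations of elements of $\exp(iH)$. Let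 $\rho\to1$.

**Step 6.3: rotations.** *$T_h$ is hermitian for $h\in H$*: for $t>0$,
$$|I\pm itT_h|=|T_{1\pm ith}|\le|1\pm ith|=\max_{\lambda\in\sigma(h)}\sqrt{1+t^2\lambda^2}=1+O(t^2),$$
so $\sup\operatorname{Re}V(\pm iT_h)\le0$ and $V(T_h)\subset\mathbb R$. Hence, by (4.3), for $k\in H$
$$W_k:=U_{\exp(-ik/2)}=\exp(-iT_k)$$
is a surjective isometry. In $C(k)$ we compute $W_k\exp(ik)=\exp(-ik/2)^2\exp(ik)=1$. Thus $W_k$ moves the unitary $\exp(ik)$ to the unit.

**Step 6.4: $D_h,L_h,R_h$ are hermitian operators on $\tilde A$ for $h\in H$.** The operator $\delta=iD_h$ is a continuous derivation of $J$ by Step 4.2, and $(\delta x)^*=-i[x^*,h]=i[h,x^*]=\delta(x^*)$. So $\theta_t=\exp(t\delta)$, $t\in\mathbb R$, is a continuous $*$-automorphism of $J$, and $\theta_t(\exp(ik))=\exp(i\theta_tk)$ with $\theta_tk\in H$. Together with its inverse $\theta_{-t}$, it maps $\exp(iH)$ onto itself, hence by Step 6.2 the unit ball onto itself. So $\exp(itD_h)$ is isometric for all $t\in\mathbb R$. Now $L_h,R_h=T_h\pm\frac12D_h$ are hermitian by subadditivity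 of $V$.

## 7. Joint spectral values of $T_f$ and $D_f$

Let $h\in H$ and identify $C(h)=C(X)$, $X=\sigma(h)$. We show that the picture (3.1) holds in general.

**The operators $T_f,D_f$ $(f\in C(h))$ on $\tilde A$ commute.** By (J2) and continuity, $T_fT_g=T_gT_f$. By (4.1), $[D_g,T_f]=T_{[g,f]}=0$, since $f,g$ commute in $\tilde A$ by power-associativity. By (4.2), $D_{h^{n+1}}=T_hD_{h^n}+T_{h^n}D_h$, so by induction each $D_{p(h)}$, $p$ a polynomial, is a polynomial in the $T_{h^j}$ times $D_h$. Hence these operators commute with each other, and by continuity so do all $D_f$.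

Let $\mathcal B$ be a maximal commutative subalgebra of $BL(\tilde A)$ containing all $T_f,D_f$ (Zorn). It is closed, contains $I$, and contains the inverses of its invertible members. So $\sigma(S)=\{\chi(S):\chi\text{ a character of }\mathcal B\}$ for $S\in\mathcal B$.

**Lemma 7.1.** *For each character $\chi$ of $\mathcal B$ there are $\alpha,\beta\in X$ and $c\in\mathbb R$ such that, for all $f\in C(X)$,*
$$\chi(T_f)=\tfrac12(f(\alpha)+f(\beta)),\qquad\chi(D_f)=c\,(f(\alpha)-f(\beta)),\tag{7.1}$$
*hence*
$$\chi(L_f)=\tfrac{1+c}2f(\alpha)+\tfrac{1-c}2f(\beta),\qquad\chi(R_f)=\tfrac{1-c}2f(\alpha)+\tfrac{1+c}2f(\beta).\tag{7.2}$$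

*Proof.* *The $T$-part.* The functional $\tau(f)=\chi(T_f)$ satisfies $\tau(1)=1$ and $|\tau(f)|\le|T_f|\le|f|$, so it is integration against a probability measure $m$ on $X$. We must see that $m$ has at most two atoms, of equal weight. Replacing $h$ by $h-\tau(h)1$, which changes neither $C(h)$ nor the operators, we may assume that $m$ has mean $0$. Let $\mu_j$ be its moments. Apply $\chi$ to $2T_{\exp(th)}^2-T_{\exp(2th)}=U_{\exp(th)}=\exp(2tT_h)$:
$$2\Big(\int e^{ts}\,dm(s)\Big)^2-\int e^{2ts}\,dm(s)=e^{2t\tau(h)}=1\qquad(t\in\mathbb R).$$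
The coefficient of $t^4$ on the left is
$$2\Big(\frac{2\mu_4}{24}+\frac{\mu_2^2}4\Big)-\frac{16\mu_4}{24}=\frac{\mu_4}6+\frac{\mu_2^2}2-\frac{2\mu_4}3=\frac12(\mu_2^2-\mu_4).$$
So $\mu_4=\mu_2^2$, that is, $\int(s^2-\mu_2)^2dm=0$, and $s^2=\mu_2$ $m$-almost everywhere. So $m$ lives on $\{\pm\sqrt{\mu_2}\}$, and mean zero gives $m=\frac12(\delta_\alpha+\delta_\beta)$ with $\alpha,\beta\in X$, possibly equal.

*The $D$-part.* Let $d(f)=\chi(D_f)$. Then $d(1)=0$, and (4.2) gives $d(fg)=\tau(f)d(g)+\tau(g)d(f)$. For real $f$, $D_f$ is hermitian by Step 6.4, so $d(f)\in\sigma(D_f)\subset\mathbb R$. A real $f$ vanishing at $\alpha$ and $\beta$ is the product of $|f|^{1/2}$ and $\operatorname{sgn}(f)|f|^{1/2}$, which are continuous and vanish there too, so $\tau$ kills both factors and $d(f)=0$. Thus $d(f)$ depends only, and linearly, on $f(\alpha),f(\beta)$, and it vanishes at $1$. If $\alpha\ne\beta$ this gives $d(f)=c(f(\alpha)-f(\beta))$ with $c$ real. If $\alpha=\beta$ then $d=0$, and we take $c=0$. Formula (7.2) follows from $L_f,R_f=T_f\pm\frac12D_f$.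 $\square$

**Definition.** A *coefficient* of $A$ is any number $c$ arising in Lemma 7.1 from some $h\in H$, $\mathcal B$, $\chi$ (with $c=0$ if $\alpha=\beta$).

**Lemma 7.2.** *If $\mathfrak r(L_f|_A)\le\mathfrak r(f)$ for all $f\in H(A,*)$, then $|c|\le1$ for every coefficient $c$.*

*Proof.* The hypothesis is about elements of $A$, while $h$ lies in $\tilde A$, so some care with the unit is needed. Write $h=\gamma1+k$ with $k\in H(A,*)$. As $C(h)=C(k)$ we may take $h=k$. Then $0\in X$, since $k$ lies in the proper ideal $A$ of $J$ and so is not invertible. If $f\in C(X)$ is real with $f(0)=0$, it is a uniform limit of real polynomials without constant term. As $A$ and $H$ are closed, $f$ is an element of $H(A,*)$, and $\mathfrak r(f)=\|f\|_\infty$. On $\tilde A$ we have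
$$L_f^n(\gamma'+a)=\gamma'L_f^{n-1}f+L_f^na,$$
so $\mathfrak r(L_f)\le\mathfrak r(L_f|_A)\le\|f\|_\infty$. Since $R_fx=(L_fx^*)^*$ and $*$ is isometric, $\mathfrak r(R_f)=\mathfrak r(L_f)\le\|f\|_\infty$ too. Hence $|\chi(L_f)|,|\chi(R_f)|\le\|f\|_\infty$ for such $f$.

Let $\alpha\ne\beta$. If both are nonzero, choose $f$ with $f(0)=0$, $f(\alpha)=1$, $f(\beta)=-1$, $\|f\|_\infty=1$. By (7.2) $\chi(L_f)=c$, so $|c|\le1$. If one of them is $0$, choose $f$ with $f(0)=0$, $f=1$ at the other, $\|f\|_\infty=1$. Then (7.2) gives $|1+c|\le2$ and $|1-c|\le2$, so $|c|\le1$. $\square$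

## 8. Why the spectral radius alone leaves a factor of two

Assume now that all coefficients satisfy $|c|\le1$. We want $|ab|\le|a||b|$, and there is an obvious attempt. For $h\in H$, Lemma 7.1 applied to $h$ itself shows that each $\chi(L_h)$ is a convex combination of points of $\sigma(h)$. Since $L_h$ is hermitian, $|L_h|=\mathfrak r(L_h)\le\mathfrak r(h)=|h|$, and therefore $|hb|\le|h||b|$ for all $h\in H$, $b\in\tilde A$.

But for $a=p+iq$ this gives only $|ab|\le|p||b|+|q||b|\le2|a||b|$. One cannot remove the $2$ by rescaling: a multiple $\lambda|\cdot|$ with $\lambda\ne1$ no longer satisfies $\|U_a(a^*)\|=\|a\|^3$ (unless $A=0$).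

By Step 6.2 it would be enough to treat $a=\exp(ih)$. Here (7.2) gives $|\chi(L_a)|\le1$, so $\mathfrak r(L_a)\le1$. This is the point at which the attempt stops. The operator $L_a=L_{\cos h}+iL_{\sin h}$ is not hermitian in general, and for non-hermitian operators the spectral radius does not control the norm; $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ has spectral radius $0$ and norm $1$.

The way out is to read more from the hermitian case than a norm. For a hermitian operator the spectrum determines the whole numerical range. So $f\ge0$ gives $V(L_f)\subset[0,\infty)$, which is a statement of positivity and not only of size. Fix $v=\exp(ik)$ and rotate it to $1$ by $W_k$. The map $f\mapsto W_k(fv)$ from $C(\sigma(h))$ to $J$ then turns out to be positive and sends $1$ to $1$. If such a map is contractive on all complex functions, then $|\exp(ih)\exp(ik)|\le1$. Section 9 supplies this contractivity and Section 10 assembles the argument.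

## 9. Positive partitions of the unit

In a C$^*$-algebra the following bound can be read off from a Hilbert space representation. In $J$ we have none, and we use states after all rotations $W_k$ instead. For $z\in J$ let $v(z)=\max\{|\chi(z)|:\chi\text{ a state}\}$. In general $v(z)$ can be smaller than $|z|$: for the $2\times2$ nilpotent above, $\langle z\xi,\xi\rangle=\xi_2\overline{\xi_1}$ has modulus at most $\frac12$ on unit vectors. The first lemma says that looking at all rotated elements repairs this.

**Lemma 9.1.** *If $x\in J$ and $v(W_kx)\le1$ for all $k\in H$, then $|x|\le1$.*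

*Proof.* Let $\psi\in J^*$, $\|\psi\|=1$, $0<\varepsilon<1$. By Step 6.2 there is $k\in H$ with $\operatorname{Re}\psi(\exp(ik))>1-\varepsilon$. Put $\chi=\psi\circ W_k^{-1}$. Then $\|\chi\|=1$ and $\chi(1)=\psi(\exp(ik))$, so $\operatorname{Re}\chi(1)>1-\varepsilon$. So $\chi$ is almost a state, and we make this quantitative.

(i) For $y\in P$, $\big|\frac12|y|1-y\big|\le\frac12|y|$, so $\operatorname{Re}\chi(y)\ge\frac12|y|(\operatorname{Re}\chi(1)-1)\ge-\frac\varepsilon2|y|$.

(ii) For $y\in H$, $|y|\le1$, $t>0$: $\operatorname{Re}\chi(1\pm ity)\le|1\pm ity|\le\sqrt{1+t^2}\le1+\frac{t^2}2$, and the left side is $\operatorname{Re}\chi(1)\mp t\operatorname{Im}\chi(y)$. So $|\operatorname{Im}\chi(y)|\le\frac t2+\frac\varepsilon t$. With $t=\sqrt{2\varepsilon}$, $|\operatorname{Im}\chi(y)|\le\sqrt{2\varepsilon}$.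

Choose $|\mu|=1$ with $\mu\psi(x)=|\psi(x)|$ and write $\mu W_kx=p+iq$ with $p,q\in H$; then $|p|,|q|\le|x|$. For each state $\rho$, $\rho(p)=\operatorname{Re}\rho(\mu W_kx)\le v(W_kx)\le1$, so $1-p\in P$ by (6.1). By (i) applied to $1-p$, $\operatorname{Re}\chi(p)\le1+\frac\varepsilon2(1+|x|)$. Since $\psi(x)=\chi(W_kx)$,
$$|\psi(x)|=\operatorname{Re}\chi(p)-\operatorname{Im}\chi(q)\le1+\tfrac\varepsilon2(1+|x|)+\sqrt{2\varepsilon}\,|x|.$$
Let $\varepsilon\to0$. As $\psi$ was arbitrary, $|x|\le1$. $\square$

**Proposition 9.2.** *If $p_1,\dots,p_n\in P$, $\sum_jp_j=1$ and $|\lambda_j|\le1$, then $\big|\sum_j\lambda_jp_j\big|\le1$.*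

*Proof.* Let $k\in H$, $v=\exp(ik/2)$, $\chi$ a state, $p\in P$. We bound $|\chi(W_kp)|$ by a quantity that is linear in $p$. For $c=e^{i\gamma}$, $\gamma\in\mathbb R$, the element
$$y=-icv+i\bar cv^{-1}=2\sin(\gamma1+k/2)$$
is in $H$, and bilinearity of $U_{\cdot,\cdot}$ gives
$$U_y=2U_{v,v^{-1}}-c^2U_v-\bar c^2U_{v^{-1}}.$$
By (W2), $U_yp\ge0$. Since $v^*=v^{-1}$ we have $(U_{v^{-1}}p)^*=U_vp$ and $U_{v,v^{-1}}p\in H$; also $U_{v^{-1}}=U_{\exp(-ik/2)}=W_k$. As $\chi(z^*)=\overline{\chi(z)}$, applying $\chi$ gives
$$0\le2\chi(U_{v,v^{-1}}p)-2\operatorname{Re}\big(\bar c^2\chi(W_kp)\big)\qquad\text{for all }\gamma,$$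
that is, $|\chi(W_kp)|\le\chi(U_{v,v^{-1}}p)$. Since $U_{v,v^{-1}}1=v\circ v^{-1}=1$,
$$\Big|\chi\Big(W_k\sum_j\lambda_jp_j\Big)\Big|\le\sum_j\chi(U_{v,v^{-1}}p_j)=\chi(U_{v,v^{-1}}1)=\chi(1)=1.$$
Thus $v(W_k\sum_j\lambda_jp_j)\le1$ for all $k\in H$, with $v(\cdot)$ as in Lemma 9.1, and that lemma applies. $\square$

## 10. The product is contractive

**Proposition 10.1.** *If $|c|\le1$ for every coefficient $c$ of $A$, then $|ab|\le|a||b|$ for all $a,b\in\tilde A$. Hence $(A,|\cdot|)$ is a non-commutative JB$^*$-algebra.*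

*Proof.* **Step 1: if $f\in P$ then $V(L_f)\subset[0,\infty)$.** Apply Lemma 7.1 with $h=f$. Each $\chi(L_f)=\frac{1+c}2\alpha+\frac{1-c}2\beta$ is a convex combination of points of $\sigma(f)\subset[0,\infty)$, so $\sigma(L_f)\subset[0,\infty)$. As $L_f$ is hermitian (Step 6.4), $V(L_f)=\operatorname{co}\sigma(L_f)$.

**Step 2: if $f\in P$, $k\in H$ and $v=\exp(ik)$, then $W_k(fv)\in P$.** This transfers positivity of the operator to positivity of an element. Let $\chi$ be a state and $\eta=\chi\circ W_k$. Then $\|\eta\|=1$, $\eta(v)=\chi(1)=1$ and $|v|=1$, so $S\mapsto\eta(Sv)$ is a norm-one functional on $BL(\tilde A)$ with value $1$ at $I$. Therefore $\chi(W_k(fv))=\eta(L_fv)\in V(L_f)\subset[0,\infty)$. Use (6.1).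

**Step 3: products of exponentials.** Let $h,k\in H$, $v=\exp(ik)$, and $g=\exp(ih)\in C(\sigma(h))$. Using a partition of unity on $\sigma(h)$ subordinate to a cover by sets on which $g$ varies little, $g$ is a norm limit of sums $a=\sum_jg(t_j)f_j$ with $f_j\in P\cap C(h)$, $\sum_jf_j=1$, $t_j\in\sigma(h)$, $|g(t_j)|=1$. By Step 2, $p_j=W_k(f_jv)\in P$, and $\sum_jp_j=W_kv=1$. Since $W_k$ is an isometry, Proposition 9.2 gives
$$|av|=|W_k(av)|=\Big|\sum_jg(t_j)p_j\Big|\le1.$$
As the product is continuous, $|\exp(ih)\exp(ik)|\le1$ in the limit.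

**Step 4: all products.** By Step 6.2, bilinearity and continuity, $|ab|\le1$ whenever $|a|,|b|\le1$. Finally $|U_a(a^*)|=|a|^3$ on $A$, since $A^+$ is a JB$^*$-algebra under $|\cdot|$ and the $U$-operators agree (Step 4.4). $\square$

**Proof of Theorem 1.** By Section 5, $|\cdot|$ is equivalent to $\|\cdot\|$. By the hypothesis and Lemma 7.2, $|c|\le1$ for every coefficient. By Proposition 10.1, $A$ is a non-commutative JB$^*$-algebra under $|\cdot|$. $\blacksquare$

## 11. Mutations, the constant $\kappa(A)$, and sharpness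

We prove Theorem 2. Let $E(A)$ be bounded. Sections 4–6 and Lemma 7.1 used nothing more.

**Step 11.1: what a mutation changes.** By Step 4.3, $A^{(s)}$ is a non-commutative Jordan $*$-algebra, and $(1+|s|)\|\cdot\|$ is a complete algebra norm on it, since $\|x\circ y+\frac s2[x,y]\|\le(1+|s|)\|x\|\|y\|$. Its symmetrized product is $\circ$ and its commutator is $s[\cdot,\cdot]$, so $(A^{(s)})^{(t)}=A^{(st)}$. Its unitization is the $s$-mutation of $\tilde A$. Powers, $*$, $(A^{(s)})^+=A^+$, $\sigma(h)$ and $\mathfrak r$ are the same as for $A$, $E(A^{(s)})=E(A)$, and we use the same norm $|\cdot|$. Only $D_h$ changes, to $sD_h$. So Sections 5–10 apply to $A^{(s)}$. If $s\ne0$, the algebras $\mathcal B$ are the same and each coefficient $c$ is replaced by $sc$; if $s=0$, all coefficients become $0$.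

**Step 11.2: $\kappa(A)<\infty$.** Let $0\ne h\in H(A,*)$. Since $0\in\sigma(h)$ (as in Lemma 7.2) and $\mathfrak r(h)=|h|\ne0$, $\operatorname{diam}\sigma(h)>0$. Choosing $\gamma$ as the midpoint of the smallest interval containing $\sigma(h)$, $|h-\gamma1|=\frac12\operatorname{diam}\sigma(h)$. As the product is continuous, there is $K$ independent of $h$ with $\mathfrak r(D_h)\le|D_{h-\gamma1}|\le K|h-\gamma1|=\frac K2\operatorname{diam}\sigma(h)$. Here it does not matter whether $D_h$ acts on $A$ or $\tilde A$. It kills $1$ and maps $\tilde A$ into $A$, so $\mathfrak r(D_h)$ is the same.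

**Step 11.3: $|s|\kappa(A)\le1$ suffices.** Let $\chi$, $\alpha\ne\beta$, $c$ be as in Lemma 7.1 for $A$. Take real $f\in C(X)$ with $f(\alpha)=1$, $f(\beta)=-1$, $\|f\|_\infty=1$, and write $f=\gamma1+k'$ with $k'\in H(A,*)$; $k'\ne0$ because $f$ is not constant. Since $D_f=D_{k'}$ and $\sigma(f)=\gamma+\sigma(k')\subset[-1,1]$,
$$2|c|=|\chi(D_f)|\le\mathfrak r(D_{k'})\le\kappa(A)\operatorname{diam}\sigma(k')=\kappa(A)\operatorname{diam}\sigma(f)\le2\kappa(A).$$
So $|c|\le\kappa(A)$ for every coefficient of $A$ (trivially if $\alpha=\beta$), and hence every coefficient of $A^{(s)}$ has modulus at most $|s|\kappa(A)\le1$. Proposition 10.1 applied to $A^{(s)}$ shows that it is a non-commutative JB$^*$-algebra under $|\cdot|$.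

**Step 11.4: $|s|\kappa(A)\le1$ is necessary.** Let $A^{(s)}$ be a non-commutative JB$^*$-algebra in an equivalent norm; we may assume $s\ne0$. By (K2) its left multiplications satisfy $\mathfrak r(L_f)=\mathfrak r(f)$ for $f\in H(A,*)$, so Lemma 7.2 applied to $A^{(s)}$ gives $|sc|\le1$ for all coefficients $c$ of $A$. For $h\in H(A,*)$, applying (7.1) with $f=h$,
$$|s|\,\mathfrak r(D_h)=\sup_\chi|sc||\alpha-\beta|\le\operatorname{diam}\sigma(h).$$
That is, $|s|\kappa(A)\le1$. For $s=1$, Steps 11.3 and 11.4 give the "in particular" statement of Theorem 2.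

**Step 11.5: classification.** If $\kappa=\kappa(A)>0$, let $B=A^{(1/\kappa)}$. By Step 11.3 it is a non-commutative JB$^*$-algebra in an equivalent norm, and $A=B^{(\kappa)}$ by Step 11.1. If $\kappa(A)=0$, then $|D_h|=\mathfrak r(D_h)=0$ for all $h\in H(A,*)$, as $D_h$ is hermitian. Since $A=H(A,*)+iH(A,*)$, $A$ is commutative and equals all its mutations. By Step 11.3 with $s=1$ it is a JB$^*$-algebra in an equivalent norm. Conversely, a mutation $B^{(t)}$ of a non-commutative JB$^*$-algebra $B$ has the same powers, involution and norm topology as $B$, so $E(B^{(t)})$ is bounded by (K1).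

**Step 11.6: sharpness of the constant.** Let $C>1$ and let $A=M_2(\mathbb C)^{(t)}$ with $t=C$, normed by $(1+t)$ times the C$^*$-norm. We saw in Section 3 that $E(A)$ is bounded. By (3.1), for self-adjoint $h$ with eigenvalues $s_1,s_2$, the eigenvalues of $L_h$ are $\frac{1+t}2s_i+\frac{1-t}2s_j$, so
$$\mathfrak r(L_h)\le\Big(\frac{1+t}2+\frac{t-1}2\Big)\mathfrak r(h)=C\,\mathfrak r(h).$$
But for $h=\operatorname{diag}(1,-1)$ we have $\mathfrak r(L_h)=t>1=\mathfrak r(h)$, so by (K2) $A$ is not a non-commutative JB$^*$-algebra in any equivalent norm. Hence the condition $\mathfrak r(L_h)\le C\,\mathfrak r(h)$ with $C>1$ does not suffice in Theorem 1. $\blacksquare$
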